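# A two-stroke conveyor on cyclic words: quasi-conjugacy does not decide rationality for one-rule length-preserving rewriting

## Five words and two factorizations of one word

Take the alphabet $\{a,b\}$ and the five words
$$X=baababaab,\qquad Z=aabbaa,\qquad g=aab,\qquad s=ab,\qquad t=ba .$$
Assemble from them a word of length $9+2+3+2+6=22$:
$$u=X\,s\,g\,t\,Z=baababaab\cdot ab\cdot aab\cdot ba\cdot aabbaa=baababaababaabbaaabbaa .$$
Next, form two other products of the same pieces:
$$g\,t\,Z\,t\,X=aab\cdot ba\cdot aabbaa\cdot ba\cdot baababaab,\qquad Z\,s\,X\,s\,g=aabbaa\cdot ab\cdot baababaab\cdot ab\cdot aab .$$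
Concatenate each of them letter by letter. Both give the same word of length 22, which we call $v$:
$$v=gtZtX=ZsXsg=aabbaaabbaababaababaab. \tag{1}$$

Two words are *conjugate* if they have the form $r_1r_2$ and $r_2r_1$, that is, if they are the same word written around a circle. The two factorizations in (1) give two conjugacies. Append $s$ to $v$ using the first one, and $t$ to $v$ using the second one:
$$vs=(gtZt)(Xs),\quad ut=(Xs)(gtZt);\qquad\qquad vt=(Zs)(Xsgt),\quad us=(Xsgt)(Zs). \tag{2}$$
So $vs$ is conjugate to $ut$, and $vt$ is conjugate to $us$. Suppose we may replace $u$ by $v$. On a circle carrying $us$, replacing $u$ gives $vs$, which is $ut$ read from another starting point. Replacing $u$ again gives $vt$, which is $us$ from yet another starting point. After two strokes the circle is back where it started, up to rotation, and it can go on forever. On a line, the rotations become a transport of material, in the manner of a conveyor belt.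

This conveyor refutes the following conjecture, which is Conjecture 2.5 of "One-Rule Length-Preserving Rewrite Systems And Rational Transductions" (doi:10.1051/ita/2013044).

**Conjecture 2.5.** A one-rule rewrite system $S=\{u\to v\}$ with $|u|=|v|$ and $u\ne v$ is a rational transduction if and only if the words $u$ and $v$ are not quasi-conjugate.

We shall prove that the "if" half is false, with the pair above as a counterexample, and that the "only if" half is true. First, the terms.

## Rational relations and quasi-conjugate words

Let $A$ be a finite alphabet.

**Definition (rewriting).** The rule $u\to v$ induces the one-step relation $xuy\to xvy$ for all $x,y\in A^*$. The derivation relation $\xrightarrow{*}$ is its reflexive-transitive closure. We always assume $|u|=|v|$ and write $\ell$ for this common length, so $w\xrightarrow{*}w'$ implies $|w|=|w'|$.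

**Definition (rational relation).** A relation $R\subseteq A^*\times A^*$ is rational if it is a rational subset of $A^*\times A^*$, equivalently if it is realized by a finite transducer. Concretely, there is a finite automaton whose transitions carry labels in $(A\cup\{\varepsilon\})\times(A\cup\{\varepsilon\})$, and $R$ is the set of pairs (input read, output written) along paths from an initial to a final state. We may assume the automaton *trim*: every state lies on some path from an initial to a final state. The system $\{u\to v\}$ is a *rational transduction* if $\xrightarrow{*}$ is a rational relation.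

**Definition (quasi-conjugate).** Words $u,v$ are quasi-conjugate if there are $x,y,z\in A^*$ with $u=xyz$ and $v=zyx$.

With $y=\varepsilon$ this is conjugacy. With $y\neq\varepsilon$ it can be more: for $x=a$, $y=b$, $z=ab$ we get $u=abab$ and $v=abba$, which are quasi-conjugate, but not conjugate, since the only conjugates of $abab$ are $abab$ and $baba$.

**Notation.** $\Psi(w)$ is the Parikh vector of $w$, which lists the number $|w|_a$ of occurrences of each letter $a$. We write $\tilde w$ for the reversal of $w$ and $w[1..m]$ for the prefix of length $m$. If $\Psi(u)=\Psi(v)$, then $w\xrightarrow{*}w'$ implies $\Psi(w)=\Psi(w')$.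

## Three small rules by hand

**The rule $aa\to ab$.** Here a letter $a$ may become $b$ if it is immediately preceded by $a$. Claim: $w\xrightarrow{*}w'$ exactly when $w'$ arises from $w$ by changing to $b$ some letters $a$ that are immediately preceded by an $a$ in $w$. Indeed, no $a$ is ever created, so if a letter is preceded by an $a$ when it is changed, it was preceded by an $a$ in $w$ already. Conversely, make the desired changes from right to left: when position $i$ is treated, position $i-1$ is still untouched. A transducer realizes this relation by remembering the previous input letter. The rule is a rational transduction.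

**The rule $ab\to ba$.** The two words are conjugate. We have $a^nb^n\xrightarrow{*}b^na^n$. The prefixes of length $n$ are $a^n$ and $b^n$: a large number of letters $a$ has moved across position $n$. A finite transducer cannot do this, as Lemma 1 below will show.

**The rule $aabb\to abab$.** These words have the same Parikh vector but are not quasi-conjugate. For suppose $aabb=xyz$ and $abab=zyx$. If $x\neq\varepsilon$, then $x$ is a suffix of $abab$, hence ends in $b$, and is a prefix of $aabb$, so $x\in\{aab,aabb\}$. But the suffixes of $abab$ of lengths 3 and 4 are $bab$ and $abab$. So $x=\varepsilon$ and the words are conjugate, which they are not.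

A step swaps letters $ab$ at positions $m,m+1$ into $ba$, on condition that position $m-1$ carries $a$ and position $m+2$ carries $b$. After such a step, position $m$ carries $b$ and position $m+1$ carries $a$. The only swaps that could change these two positions are those at $m-1$ (which needs a $b$ at $m+1$), at $m$ (which needs an $a$ at $m$) and at $m+1$ (which needs an $a$ at $m$). All three are blocked, so both positions are frozen forever. Hence each window of four positions is rewritten at most once, and each position is covered by at most 4 steps. Lemma 2 below turns this into rationality.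

These cases agree with the conjecture: rational when letters can travel only a bounded amount, not rational when they can be carried arbitrarily far.

## Bounded transport is necessary for rationality

**Lemma 1.** Let $R\subseteq A^*\times A^*$ be rational with $\Psi(w)=\Psi(w')$ for all $(w,w')\in R$. Then there is $C$ such that
$$\big||w[1..m]|_a-|w'[1..m]|_a\big|\le C\qquad\text{for all }(w,w')\in R,\ a\in A,\ 0\le m\le|w| .$$

*Proof.* **Step 1.** *This step shows that the imbalance between input and output is a function of the state.* Take a trim automaton for $R$. Let $(w_1,w_1')$ label a path from an initial state to a state $q$, and fix a path from $q$ to a final state, labelled $(w_2,w_2')$. Since $(w_1w_2,w_1'w_2')\in R$, the Parikh vectors of $w_1w_2$ and $w_1'w_2'$ agree, so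
$$\Psi(w_1)-\Psi(w_1')=\Psi(w_2')-\Psi(w_2).$$
The right side does not depend on how $q$ was reached. So $D(q):=\Psi(w_1)-\Psi(w_1')$ depends only on $q$. Let $K=\max_q\|D(q)\|_1$.

**Step 2.** *This step compares prefixes of equal length.* On an accepting path for $(w,w')$, stop at a moment when exactly $w[1..m]$ has been read; there is one, because each transition reads at most one letter. The output so far is a prefix $w_1'$ of $w'$, and $\Psi(w[1..m])-\Psi(w_1')=D(q)$ for the current state $q$. Hence
$$\big||w_1'|-m\big|\le K,\qquad \big||w[1..m]|_a-|w_1'|_a\big|\le K .$$
The words $w_1'$ and $w'[1..m]$ are prefixes of $w'$ whose lengths differ by at most $K$, so their numbers of $a$'s differ by at most $K$. The difference in the lemma is at most $C=2K$. $\square$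

For $ab\to ba$ the pairs $(a^nb^n,b^na^n)$ have difference $n$ at $m=n$, so this rule is not a rational transduction.

## One filler word gives exactly quasi-conjugacy

To refute rationality for a new rule, the natural plan is to build a conveyor like that of $ab\to ba$. Look for a filler word $t'$ such that $ut'$ and $vt'$ are conjugate, say $ut'=r_1r_2$ and $vt'=r_2r_1$. Then
$$(ut')^n\xrightarrow{*}(vt')^n=(r_2r_1)^n=r_2(r_1r_2)^{n-1}r_1=r_2(ut')^{n-1}r_1,$$
and iterating, $(ut')^n\xrightarrow{*}r_2^nr_1^n$. If $r_1$ and $r_2$ have different densities of some letter, Lemma 1 applies. The next proposition says exactly when such a filler exists.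

**Proposition 1.** For $|u|=|v|$: $u,v$ are quasi-conjugate if and only if $ut'$ and $vt'$ are conjugate for some word $t'$.

*Proof.* If $u=xyz$ and $v=zyx$, take $t'=y$: then $ut'=(xy)(zy)$ and $vt'=(zy)(xy)$.

Conversely, if $u=v$, take $x=u$, $y=z=\varepsilon$. So let $u\ne v$. Among all fillers that work choose a shortest $t'$, with $ut'=r_1r_2$ and $vt'=r_2r_1$. Both $r_1,r_2$ are nonempty, since otherwise $ut'=vt'$ and $u=v$.

If $|t'|\le\min(|r_1|,|r_2|)$, then $t'$ is a suffix of $r_2$ (from $ut'=r_1r_2$) and of $r_1$ (from $vt'=r_2r_1$). Write $r_1=r_1't'$ and $r_2=r_2't'$. Cancelling the final $t'$ gives $u=r_1't'r_2'$ and $v=r_2't'r_1'$, which is quasi-conjugacy.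

If $|t'|>|r_2|$, then $r_2$ is a suffix of $t'$. Write $t'=t''r_2$; then $r_1=ut''$, and $vt'=r_2r_1$ reads $(vt'')r_2=r_2(ut'')$. An equation $\xi\zeta=\zeta\eta$ between words with $\zeta\neq\varepsilon$ makes $\xi$ and $\eta$ conjugate (textbook). So $vt''$ and $ut''$ are conjugate and $|t''|<|t'|$, contradicting minimality. If $|t'|>|r_1|$, write $t'=t''r_1$; then $r_2=vt''$ and $(ut'')r_1=r_1(vt'')$, the same contradiction. $\square$

So the plan stops at a definite point: if $u,v$ are not quasi-conjugate, no filler $t'$ whatsoever makes $ut'$ and $vt'$ conjugate. Quasi-conjugacy detects exactly the one-step cycles on cyclic words of the form $ut'$.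

The way past this point is to let the filler change. We ask only that the circle return to itself after *two* steps:
$$us\ \to\ vs\ \sim\ ut\ \to\ vt\ \sim\ us$$
($\sim$ denotes conjugacy), with two different fillers $s$ and $t$. Here $u$ must be found inside the cyclic word $vs$ at a place where the complement is $t$, and inside $vt$ at a place where the complement is $s$. This is what (2) provides.

## The conveyor with two fillers

**Theorem 1.** The words
$$u=baababaababaabbaaabbaa,\qquad v=aabbaaabbaababaababaab$$
are distinct, have equal length and are not quasi-conjugate, but $S=\{u\to v\}$ is not a rational transduction.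

So the "if" half of Conjecture 2.5, and with it the conjecture, is false. This section proves non-rationality, and the next one proves that $u,v$ are not quasi-conjugate.

**Step 1.** *This step turns the two-stroke cycle into a derivation on the line.* Put
$$P=g\,t\,Z\,t\,Z\,s,\qquad Q=X\,s\,g\,t\,X\,s .$$
We show that for every $n\ge0$
$$(us)^{n+2}\xrightarrow{*}P\,(us)^n\,Q . \tag{3}$$
First stroke: rewrite every $u$, use $v=gtZtX$, and regroup.
$$(us)^{n+2}\xrightarrow{*}(vs)^{n+2}=(gtZt\cdot Xs)^{n+2}=gtZt\,(Xs\cdot gtZt)^{n+1}\,Xs=gtZt\,(ut)^{n+1}\,Xs .$$
The last equality holds because $XsgtZ\cdot t=ut$. Second stroke: rewrite every displayed $u$, use $v=ZsXsg$, and regroup.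
$$gtZt\,(ut)^{n+1}Xs\xrightarrow{*}gtZt\,(vt)^{n+1}Xs=gtZt\,(Zs\cdot Xsgt)^{n+1}Xs=gtZt\,Zs\,(Xsgt\cdot Zs)^n\,Xsgt\,Xs .$$
Since $XsgtZ\cdot s=us$, the last word is $gtZtZs\,(us)^n\,XsgtXs=P(us)^nQ$. This is (3).

**Step 2.** *This step iterates, to separate all the $P$'s from all the $Q$'s.* By induction on $n$, using (3) for the outer layer,
$$(us)^{2n}\xrightarrow{*}P\,(us)^{2n-2}\,Q\xrightarrow{*}P\cdot P^{n-1}Q^{n-1}\cdot Q=P^nQ^n\qquad(n\ge0). \tag{4}$$

**Step 3.** *This step measures the transport of the letter $b$.* The word $u$ has 9 letters $b$, so $|us|=24$ and $|us|_b=10$. Further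
$$|P|=3+2+6+2+6+2=21,\qquad |P|_b=1+1+2+1+2+1=8 .$$
The densities $\frac{10}{24}$ and $\frac{8}{21}$ differ, and this is all we need. Take $n=8k$ and
$$m=21n=168k=24\cdot7k .$$
Since $7k\le 2n$, the prefix of length $m$ of $(us)^{2n}$ is $(us)^{7k}$, with $70k$ letters $b$. The prefix of length $m$ of $P^nQ^n$ is $P^{8k}$, with $64k$ letters $b$. The difference is $6k$.

**Step 4.** *This step applies Lemma 1.* Reading $u$ from right to left gives $v$ (see the table in the next section), so $v=\tilde u$ and $\Psi(u)=\Psi(v)$. Hence $\xrightarrow{*}$ preserves Parikh vectors. By (4) the pairs $((us)^{16k},P^{8k}Q^{8k})$ lie in $\xrightarrow{*}$, and the prefix difference $6k$ is unbounded. By Lemma 1, $\xrightarrow{*}$ is not rational.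

## The word $u$ is not a product of three palindromes

Number the letters of $u$:

|1|2|3|4|5|6|7|8|9|10|11|12|13|14|15|16|17|18|19|20|21|22|
|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|-|
|b|a|a|b|a|b|a|a|b|a|b|a|a|b|b|a|a|a|b|b|a|a|

Read from right to left, the table spells $v$. So $v=\tilde u$, and $v\ne u$ because their first letters differ.

**Step 1.** *This step translates quasi-conjugacy into palindromes.* Suppose $u=xyz$ and $v=zyx$. Also $v=\tilde u=\tilde z\,\tilde y\,\tilde x$. Comparing $zyx$ with $\tilde z\tilde y\tilde x$ block by block (equal lengths), we get $x=\tilde x$, $y=\tilde y$, $z=\tilde z$. So $u$ would be a product of three possibly empty palindromes. We rule this out.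

**Step 2.** *This step lists the palindromic prefixes.* A nonempty one begins with $b$, so it ends with $b$, and its length is in $\{1,4,6,9,11,14,15,19,20\}$.

- Lengths 1, 4, 9, 14 give $b$, $baab$, $baababaab$, $baababaababaab$, all palindromes.
- For lengths 6 and 11 the reversed prefix begins with $bab$, for lengths 15 and 20 with $bb$, for length 19 with $baaa$. But $u$ begins with $baab$, so none of these is a palindrome.

Hence $|x|\in\{0,1,4,9,14\}$.

**Step 3.** *This step lists the palindromic suffixes.* Lengths 1 and 2 ($a$, $aa$) are palindromes, length 3 ($baa$) is not. As $u$ ends with $bbaa$, a palindromic suffix of length at least 4 begins with $aabb$. The factor $bb$ occurs only at positions 14–15 and 19–20, so $aabb$ starts only at positions 12 and 17. The corresponding suffixes are $aabbaaabbaa$ (length 11) and $aabbaa$ (length 6), both palindromes. Hence $|z|\in\{0,1,2,6,11\}$.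

**Step 4.** *This step excludes every possible middle.* The word $y$ occupies the positions $|x|+1,\dots,22-|z|$. First assume $|y|\ge3$. Then the first three letters of $y$, read rightwards, must equal its last three letters, read leftwards. The table gives:

- for $|x|=0,1,4,9,14$, rightwards from position $|x|+1$: $baa,\ aab,\ aba,\ aba,\ baa$;
- for $|z|=0,1,2,6,11$, leftwards from position $22-|z|$: $aab,\ abb,\ bba,\ abb,\ bab$.

The only word common to both lists is $aab$, from $|x|=1$ and $|z|=0$. Then $|y|=21$, and $y$ begins with $aaba$ (positions 2–5), while read leftwards from position 22 it begins with $aabb$. So $y$ is not a palindrome.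

Now assume $|y|\le2$, that is, $20\le|x|+|z|\le22$. The possible pairs $(|x|,|z|)$ are $(14,6)$, with $y=ba$ at positions 15, 16, and $(9,11)$, with $y=ab$ at positions 10, 11. Neither is a palindrome. (The pair $(14,11)$ has sum $25>22$, and all other sums are below 20.)

So no decomposition exists, $u$ and $v$ are not quasi-conjugate, and Theorem 1 is proved. $\blacksquare$

## Replacing $a$ by $a^r$: infinitely many binary counterexamples

**Theorem 3.** With $u,v$ as in Theorem 1 and $\varphi_r(a)=a^r$, $\varphi_r(b)=b$, for every $r\ge1$ the words $\varphi_r(u),\varphi_r(v)$ are not quasi-conjugate and $\{\varphi_r(u)\to\varphi_r(v)\}$ is not a rational transduction.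

(Theorem 2, the positive half of the conjecture, comes in the next section.) The lengths are $9+13r$, so these are infinitely many rules.

*Proof.* Write $\varphi=\varphi_r$. It is injective, and $\varphi(\tilde w)=\widetilde{\varphi(w)}$ because $a^r$ and $b$ are palindromes.

**Step 1.** *This step reduces non-quasi-conjugacy to a statement about cuts.* Since $\varphi(v)=\widetilde{\varphi(u)}$, the argument of the previous section shows that quasi-conjugacy would give $\varphi(u)=x'y'z'$ with three palindromes. We claim that both cuts lie at boundaries between images of letters. Then $x'=\varphi(x)$, $y'=\varphi(y)$, $z'=\varphi(z)$ with $u=xyz$, and from $\varphi(\tilde x)=\widetilde{x'}=x'=\varphi(x)$ and injectivity, $x$ is a palindrome; likewise $y$ and $z$. This contradicts the previous section.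

**Step 2.** *This step proves the claim for the first cut.* The word $x'$ is empty, or it begins with $b$ and hence ends with $b$. So the first cut is at the start of the word or just after a $b$, which is a boundary.

**Step 3.** *This step proves the claim for the second cut.* Note that every $a$-run of $\varphi(u)$ has length a multiple of $r$, and that $\varphi(u)$ ends with $ba^{2r}$.

- If $z'=\varepsilon$, the cut is at the end of the word, a boundary.
- If $z'$ contains $b$, then $z'$ ends with $ba^{2r}$, so as a palindrome it begins with $a^{2r}b$. The cut is therefore $2r$ letters before the end of an $a$-run of $\varphi(u)$ whose length is a multiple of $r$. It lies a multiple of $r$ letters after the start of that run, at a boundary.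
- Otherwise $z'=a^f$ with $1\le f\le2r$. By Step 2, $x'=\varphi(x)$ with $x$ a palindromic prefix of $u$, so $|x|\le14$ by the previous section. Hence $y'$ contains all letters $b$ that come from positions 15, 19, 20 of $u$. As $x'$ is empty or ends with $b$, the word $y'$ begins with a full, possibly empty, $a$-run, of length $hr$ say, followed by $b$. It ends with $ba^{2r-f}$. Being a palindrome, it satisfies $2r-f=hr$. So $f$ is a multiple of $r$, and the cut is at a boundary.

**Step 4.** *This step transfers the conveyor.* If $w\to w'$ by the rule $u\to v$, then $\varphi(w)\to\varphi(w')$ by the rule $\varphi(u)\to\varphi(v)$. So (4) gives $\varphi(us)^{2n}\xrightarrow{*}\varphi(P)^n\varphi(Q)^n$ under the new rule. Since $us$ has 14 letters $a$ and 10 letters $b$, and $P$ has 13 and 8,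
$$|\varphi(us)|=10+14r,\qquad|\varphi(P)|=8+13r .$$
Take $n=(10+14r)k$ and $m=(10+14r)(8+13r)k$. As $8+13r\le2(10+14r)$, the prefix of length $m$ of the left word is $\varphi(us)^{(8+13r)k}$, with $10(8+13r)k$ letters $b$. The prefix of length $m$ of the right word is $\varphi(P)^{(10+14r)k}$, with $8(10+14r)k$ letters $b$. The difference is
$$(80+130r-80-112r)k=18rk,$$
which is unbounded. Since $\Psi(\varphi(u))=\Psi(\varphi(v))$, Lemma 1 shows that the derivation relation is not rational. $\blacksquare$

## Quasi-conjugate pairs: pumping and the Magnus morphism

**Theorem 2 (the "only if" half holds).** If $u\neq v$ are quasi-conjugate, then $\{u\to v\}$ is not a rational transduction.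

This half is stated by Latteux and Roos, *One-rule length-preserving rewrite systems and rational transductions*; here is a self-contained proof.

One would first try Lemma 1 with the conveyor of one filler. This is not enough. Take $u=abba$, $v=baab$ (so $x=ab$, $y=\varepsilon$, $z=ba$). The conveyor gives $(ab)^N(ba)^N\xrightarrow{*}(ba)^N(ab)^N$. In both words every prefix of even length $m$ has $m/2$ letters $a$, so prefix counts never differ by more than 1, and these pairs do not contradict Lemma 1. The two moving blocks have the same density, and counting letters cannot tell them apart. A finer invariant is needed. For this rule the number of occurrences of $ab$ as a *scattered subword* would do: it is 2 in both $abba$ and $baab$, while in $(ab)^i$ it is $\frac{i(i+1)}2$ and in $(ba)^i$ it is $\frac{i(i-1)}2$. In general one has to count longer scattered subwords, and the Magnus morphism does all these counts at once. The proof finds the right length by itself.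

*Proof.* **Step 1.** *This step extracts two non-commuting words that can be exchanged.* Let $u=xyz$, $v=zyx$, $p=xy$, $q=zy$. Then
$$pq=xyzy=uy\ \to\ vy=zyxy=qp,$$
and $pq\ne qp$ because $u\ne v$. In particular $p,q\ne\varepsilon$. Put $P=p^{|q|}$, $Q=q^{|p|}$ (these are new words, unrelated to the $P,Q$ of Theorem 1) and $L=|P|=|Q|=|p||q|$. Exchanging neighbouring $p$'s and $q$'s one pair at a time, $P^MQ^M\xrightarrow{*}Q^MP^M$ for all $M$.

**Step 2.** *This step pumps, to obtain a derivation that is no longer balanced.* Suppose a trim automaton realizes $\xrightarrow{*}$. As in Lemma 1, with lengths in place of Parikh vectors, the lag $|\text{output}|-|\text{input}|$ along a path from an initial state to a state $e$ depends only on $e$: if $(w_1,w_1')$ labels that path and $(w_2,w_2')$ a fixed path from $e$ to a final state, then $|w_1w_2|=|w_1'w_2'|$. So $|\mathrm{lag}(e)|\le K$ for some integer $K$ and all $e$.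

Choose $M$ so that $M-2K+1$ is positive and exceeds the number of states, and consider an accepting path for $(P^MQ^M,Q^MP^M)$. For $K\le r\le M-K$ let $e_r$ be the state at the first moment when exactly $P^r$ has been read. The output then has length $rL+\mathrm{lag}(e_r)$. Because $L\ge1$, this length lies between $KL-K\ge0$ and $(M-K)L+K\le ML$, so the output is a prefix of $Q^M$. There are $M-2K+1$ values of $r$, so $e_r=e_{r'}$ for some $r<r'$. Put $c=r'-r\ge1$. The part of the path between the two moments is a loop. It reads $P^c$, and as the lags at its ends are equal, it writes a word of length $cL$.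

Repeat this loop once more. The input becomes $P^{M+c}Q^M$. For the output, write $Q^M=\theta\kappa\gamma$, where $\theta$ is the output before the loop and $\kappa$ the word written by the loop, $|\kappa|=cL$. Let $\theta=Q^f\theta'$ with $|\theta'|<L$, and $Q=\theta'\theta''$. Then $\kappa=(\theta''\theta')^c$, so $\theta\kappa=Q^f\theta'(\theta''\theta')^c=Q^{f+c}\theta'$, whence $\theta'\gamma=Q^{M-f-c}$. Therefore
$$\theta\kappa\kappa\gamma=Q^f\theta'(\theta''\theta')^{2c}\gamma=Q^{f+2c}\theta'\gamma=Q^{M+c} .$$
The new path is accepting, so
$$P^{M+c}Q^M\xrightarrow{*}Q^{M+c}P^M . \tag{5}$$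
It remains to show that (5) is impossible.

**Step 3.** *This step sets up the invariant.* In the ring $\mathbb Q\langle\langle A\rangle\rangle$ of formal power series in non-commuting variables $A$, let $I_k$ be the set of series all of whose terms have degree at least $k$. It is a two-sided ideal, and $I_kI_h\subseteq I_{k+h}$. A series with constant term 1 is invertible: $(1+T)^{-1}=\sum_{n\ge0}(-T)^n$ for $T\in I_1$. Let $\mu$ be the monoid morphism with $\mu(a)=1+a$ for $a\in A$ (the Magnus morphism). For example $\mu(ab)=1+a+b+ab$ and $\mu(ba)=1+a+b+ba$. Expanding the product shows that the coefficient of a word $d$ in $\mu(w)$ is the number of occurrences of $d$ in $w$ as a scattered subword. The component of highest degree of $\mu(w)$ is $w$ itself, so $\mu$ is injective. Also $\mu(w)$ has constant term 1 and is invertible.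

**Step 4.** *This step chooses the degree at which to look.* Put $\alpha=\mu(p)$, $\beta=\mu(q)$, $i=c|q|$, $j=c|p|$. If $p^i=q^j$, then $p$ and $q$, having a common power, would be powers of one word (textbook) and would commute. They do not, so $p^i\neq q^j$ and $\alpha^i\ne\beta^j$. Let $k$ be the lowest degree in which $\alpha^i$ and $\beta^j$ differ. Both have constant term 1, so $k\ge1$. Thus
$$\alpha^i\equiv\beta^j\pmod{I_k},\qquad \alpha^i\not\equiv\beta^j\pmod{I_{k+1}} . \tag{6}$$

**Step 5.** *This step shows that $\alpha$ and $\beta$ commute modulo $I_{k+1}$, one degree beyond the congruence in (6).* Write $\alpha^i=\beta^j+E$ with $E\in I_k$. As $\alpha$ commutes with $\alpha^i$,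
$$\alpha\beta^j-\beta^j\alpha=-(\alpha E-E\alpha)=-\big((\alpha-1)E-E(\alpha-1)\big)\in I_{k+1},$$
because $\alpha-1\in I_1$. Now pass from $\beta^j$ to $\beta$. By telescoping,
$$\alpha\beta^j-\beta^j\alpha=\sum_{n=0}^{j-1}\beta^n(\alpha\beta-\beta\alpha)\beta^{j-1-n} .$$
The series $\alpha\beta-\beta\alpha=\mu(pq)-\mu(qp)$ is not zero. Let $D$ be its nonzero component of lowest degree, and $h$ that degree. Each power of $\beta$ has constant term 1, so each of the $j$ summands has lowest component $D$, in degree $h$. Hence the component of degree $h$ of the sum is $jD\neq0$. As the sum lies in $I_{k+1}$, we get $h\ge k+1$, that is,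
$$\alpha\beta\equiv\beta\alpha\pmod{I_{k+1}} . \tag{7}$$

**Step 6.** *This step makes $\mu$ modulo $I_{k+1}$ an invariant of rewriting.* Since $uy=pq$ and $vy=qp$, (7) says $\mu(u)\mu(y)\equiv\mu(v)\mu(y)\pmod{I_{k+1}}$. Multiplying by $\mu(y)^{-1}$ on the right, $\mu(u)\equiv\mu(v)\pmod{I_{k+1}}$. Multiplying on both sides by images of contexts, $w\xrightarrow{*}w'$ implies $\mu(w)\equiv\mu(w')\pmod{I_{k+1}}$.

**Step 7.** *This step derives the contradiction.* Apply the invariant to (5):
$$\alpha^{|q|(M+c)}\beta^{|p|M}\equiv\beta^{|p|(M+c)}\alpha^{|q|M}\pmod{I_{k+1}} .$$
By (7), $\alpha$ and $\beta$ commute modulo $I_{k+1}$, and both are units. Cancelling $\alpha^{|q|M}\beta^{|p|M}$ leaves $\alpha^{i}\equiv\beta^{j}\pmod{I_{k+1}}$, which contradicts (6). $\blacksquare$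

For $abba\to baab$ we have $\alpha-\beta=ab-ba$ and $i=j$, so $\alpha^i-\beta^i\equiv i(ab-ba)\pmod{I_3}$ and $k=2$: the proof counts the scattered subword $ab$, as predicted.

## Columns and events: bounded covering implies rationality

We now turn to tools that prove rationality. A step of a derivation rewrites a window of $\ell$ consecutive positions, and it *covers* those positions. We may assume $\ell\ge1$.

**Lemma 2.** If there is $B$ such that every pair $w\xrightarrow{*}w'$ has a derivation in which each position is covered by at most $B$ rewritten windows, then $\xrightarrow{*}$ is rational.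

The idea is to record, at each position, its whole history, and to check histories of neighbouring positions against each other. For instance, take the rule $ab\to ba$ and the derivation $aab\to aba\to baa$. The first step covers positions 2, 3 and the second covers 1, 2. We record the initial letter and then, in time order, the index of the position inside each window that covers it:
$$c_1=(a;1),\qquad c_2=(a;1,2),\qquad c_3=(b;2).$$

*Proof.* **Step 1.** *This step encodes derivations by sequences of columns.* Given a derivation from $w$ as in the lemma, attach to each position $i$ the column $c_i=(w_i;j_1,\dots,j_\rho)$ with $\rho\le B$. It lists in time order, for the steps covering $i$, the index $j\in\{1,\dots,\ell\}$ of position $i$ inside the window. Then: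

1. $w_i=u_{j_1}$ if $\rho\ge1$, and $v_{j_\tau}=u_{j_{\tau+1}}$ for $1\le\tau<\rho$;
2. the subsequence of entries $<\ell$ of $c_i$, each increased by 1, equals the subsequence of entries $>1$ of $c_{i+1}$;
3. the first column has only entries $1$, the last only entries $\ell$.

Condition 1 says that each step finds $u$ and leaves $v$, and that nothing happens at $i$ between consecutive covering steps. Condition 2 holds because both subsequences describe, in time order, the steps that cover both $i$ and $i+1$. Condition 3 holds because no window extends beyond the word. The final letter at $i$ is $v_{j_\rho}$, or $w_i$ if $\rho=0$.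

**Step 2.** *This step defines a rational relation containing $\xrightarrow{*}$.* There are finitely many columns with at most $B$ entries. Condition 1 restricts single columns, condition 2 pairs of neighbouring columns, condition 3 the first and last column. So the column sequences satisfying 1–3 form a regular language. Mapping each column to the pair (initial letter $w_i$, final letter) turns it into a rational relation $R$. By Step 1 and the hypothesis, $\xrightarrow{*}\ \subseteq R$.

**Step 3.** *This step recovers rewriting steps from a column sequence satisfying 1–3.* By condition 2, link the $n$-th entry $<\ell$ of $c_i$ to the $n$-th entry $>1$ of $c_{i+1}$; the value increases by 1. Each entry $<\ell$ has exactly one link to the right (the last column has no such entries, by condition 3), and each entry $>1$ has exactly one link to the left (the first column has no such entries). So the entries fall into chains with values $1,2,\dots,\ell$ on $\ell$ consecutive positions. Call these chains *events*.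

**Step 4.** *This step orders the events.* For distinct events $e,f$ that share a position, write $e<f$ if $e$ precedes $f$ in the column there. This does not depend on the position: the common positions form an interval, and between two neighbouring common positions the links preserve order. So there are no cycles $e<f<e$.

There are no longer cycles either. Consider a directed cycle of $\ge3$ distinct events, and let $e$ be one with leftmost right endpoint $i$. Its predecessor $e^-$ and its successor $e^+$ in the cycle each share a position with $e$, which is $\le i$, and each ends at or after $i$. So both contain $i$. The order within column $i$ is linear, hence $e^-<e<e^+$ gives $e^-<e^+$, and $e$ can be removed from the cycle. Repeating this we arrive at a cycle of length 2, which is impossible. So $<$ has no cycles and extends to a linear order of all events.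

**Step 5.** *This step executes the events and shows $R\subseteq\ \xrightarrow{*}$.* Execute them in this linear order, starting from $w$. At a position $i$ all events covering $i$ are comparable, so they are executed in the order of column $i$. When event $e$ with entry $j_\tau$ in column $i$ has its turn, the current letter at $i$ is $w_i=u_{j_1}$ if $\tau=1$, and $v_{j_{\tau-1}}=u_{j_\tau}$ otherwise, by condition 1. So $e$ finds $u$ in its window and replaces it by $v$. At the end, position $i$ carries the final letter of column $i$. Hence $R=\ \xrightarrow{*}$ is rational. $\square$

For $aabb\to abab$ each position is covered by at most 4 steps of any derivation, so Lemma 2 applies with $B=4$ and this rule is a rational transduction.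

## Different Parikh vectors: a decaying weight

**Theorem 4.** If $|u|=|v|$ and $\Psi(u)\ne\Psi(v)$, then $\{u\to v\}$ is a rational transduction.

In this case $u,v$ are not quasi-conjugate (by Theorem 2, or because $xyz$ and $zyx$ have the same Parikh vector), so the conjecture is correct here.

*Proof.* **Step 1.** *This step sets up a potential centered at a position.* As $|u|=|v|$ and the Parikh vectors differ, some letter $a$ has $|u|_a\ge|v|_a+1$. The total number of $a$'s drops at each step, but it is not bounded independently of $|w|$, so we localize. Let $\lambda\in(0,1)$ with $\lambda^\ell=1-\frac1{2\ell}$, and for a position $c$ put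
$$W_c(w)=\sum_{i:\,w_i=a}\lambda^{|i-c|},\qquad 0\le W_c(w)\le\sum_{n\in\mathbb Z}\lambda^{|n|}=\frac{1+\lambda}{1-\lambda} .$$

**Step 2.** *This step shows that $W_c$ decreases at every step, and substantially near $c$.* Let $\omega$ be the largest weight $\lambda^{|i-c|}$ in the window of a step. Distances to $c$ within the window differ by at most $\ell-1$, so all weights there lie in $[\lambda^\ell\omega,\omega]$. The step decreases $W_c$ by at least
$$(|u|_a\lambda^\ell-|v|_a)\,\omega=\Big(|u|_a-|v|_a-\frac{|u|_a}{2\ell}\Big)\omega\ \ge\ \Big(1-\frac{\ell}{2\ell}\Big)\omega=\frac\omega2 .$$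
If the window contains $c$, then $\omega=1$ and the decrease is at least $\frac12$.

**Step 3.** *This step concludes.* By the bounds on $W_c$, at most $B=2\,\frac{1+\lambda}{1-\lambda}$ steps of any derivation cover $c$, whatever $c$ is. Lemma 2 applies. $\blacksquare$

So every counterexample to the conjecture has $\Psi(u)=\Psi(v)$.

## Equal Parikh vectors, different first moments

**Theorem 5 (criterion).** Let $|u|=|v|$, $\Psi(u)=\Psi(v)$, and suppose that for some letter $a$ the sums of the positions of $a$ in $u$ and in $v$ differ. The following are equivalent:

- (i) $\{u\to v\}$ is a rational transduction;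
- (ii) $\big||w[1..m]|_a-|w'[1..m]|_a\big|$ is bounded over all $w\xrightarrow{*}w'$ and all $m$;
- (iii) there is $B$ such that in every derivation every position is covered by at most $B$ steps.

The hypothesis on sums holds for the pair of Theorem 1 with the letter $b$: the positions of $b$ in $u$ are $1,4,6,9,11,14,15,19,20$, with sum 99, and in $v=\tilde u$ the sum is $9\cdot23-99=108$. It fails for $abba\to baab$, where both letters have position sum 5 in both words.

*Proof.* (iii)⇒(i) is Lemma 2. (i)⇒(ii) is Lemma 1, since $\Psi(u)=\Psi(v)$. It remains to prove (ii)⇒(iii). Let $C$ bound the quantity in (ii).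

**Step 1.** *This step expresses the transport through the number of uses of each window.* Fix a derivation $w\xrightarrow{*}w'$ and let $n_\sigma\ge0$ be the number of its steps in the window $\sigma+1,\dots,\sigma+\ell$. Put
$$h(m)=|w[1..m]|_a-|w'[1..m]|_a,\qquad d_j=|u[1..j]|_a-|v[1..j]|_a\quad(0\le j\le\ell),$$
with $d_j=0$ for other $j$ and $h(m)=0$ for $m$ outside $[0,|w|]$. Note $d_0=d_\ell=0$. A step in the window with parameter $\sigma$ lowers the number of $a$'s among the first $m$ letters by $d_{m-\sigma}$, which is $0$ if $m$ is outside the window because $|u|_a=|v|_a$. Adding up over the derivation,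
$$h(m)=\sum_\sigma n_\sigma d_{m-\sigma} . \tag{8}$$

**Step 2.** *This step brings in the hypothesis on first moments.* An occurrence of $a$ at position $i$ of $u$ is counted in $|u[1..j]|_a$ for the $\ell+1-i$ values $j=i,\dots,\ell$. So
$$d:=\sum_jd_j=\sum_{i:\,u_i=a}(\ell+1-i)-\sum_{i:\,v_i=a}(\ell+1-i).$$
Since $|u|_a=|v|_a$, this is the sum of positions of $a$ in $v$ minus that in $u$, a nonzero integer. Let $\epsilon\in\{1,-1\}$ be its sign, so $\epsilon d\ge1$. Thus each step contributes to $\epsilon\sum_mh(m)$ with the same sign. As in Theorem 4 we localize with a slowly decaying weight.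

**Step 3.** *This step bounds the local number of steps.* Choose $\lambda\in(0,1)$ with $(\lambda^{-\ell}-1)\sum_j|d_j|\le\frac12$. For $0\le j\le\ell$ the exponents $|\sigma+j-c|$ and $|\sigma-c|$ differ by at most $\ell$, so the quotient of the two powers of $\lambda$ lies in $[\lambda^\ell,\lambda^{-\ell}]$. As $1-\lambda^\ell\le\lambda^{-\ell}-1$,
$$\big|\lambda^{|\sigma+j-c|}-\lambda^{|\sigma-c|}\big|\le(\lambda^{-\ell}-1)\,\lambda^{|\sigma-c|} .$$
Therefore
$$\epsilon\sum_jd_j\lambda^{|\sigma+j-c|}\ \ge\ \Big(\epsilon d-(\lambda^{-\ell}-1)\sum_j|d_j|\Big)\lambda^{|\sigma-c|}\ \ge\ \tfrac12\lambda^{|\sigma-c|} .$$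
Multiply by $n_\sigma\ge0$, sum over $\sigma$, and use (8) with $m=\sigma+j$ and $|h(m)|\le C$:
$$C\,\frac{1+\lambda}{1-\lambda}\ \ge\ \epsilon\sum_m\lambda^{|m-c|}h(m)=\sum_\sigma n_\sigma\,\epsilon\sum_jd_j\lambda^{|\sigma+j-c|}\ \ge\ \tfrac12\sum_\sigma n_\sigma\lambda^{|\sigma-c|} .$$
The windows that cover $c$ have $c-\ell\le\sigma\le c-1$, so $\lambda^{|\sigma-c|}\ge\lambda^\ell$ for them. Hence at most
$$B=2C\lambda^{-\ell}\,\frac{1+\lambda}{1-\lambda}$$
steps cover $c$. This bound depends neither on $c$ nor on the derivation, which is (iii). $\blacksquare$
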